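\title{Tripods and the infinite-depth representation cost of ReLU networks}

\begin{abstract}
For a piecewise linear map $F$ on a bounded domain $\Omega\subset\mathbb{R}^{d_{\mathrm{in}}}$ with values in $\mathbb{R}^{d_{\mathrm{out}}}$, let $R_L(F)$ be the infimum of the sum of squares of all parameters over ReLU networks of depth $L$ that compute $F$ on $\Omega$. We consider the conjecture that $R_L(F)/L$ converges to the bottleneck rank of $F$, the smallest dimension through which $F$ factors by piecewise linear maps. We show that this holds for all $F$ if and only if $\min(d_{\mathrm{in}},d_{\mathrm{out}})=1$. When both dimensions are at least $2$, a retraction of the plane onto a tripod has bottleneck rank $2$, while $R_L/L$ converges to $3\cdot 2^{-2/3}<2$. The upper bound comes from a network that stretches two legs of the tripod, shrinks the third, and lets the legs take turns. The lower bound comes from a cubic functional of three vectors that no ReLU increases and that a matrix $W$ multiplies by at most $s_1(W)^2s_2(W)$. Products of tripods give a gap that grows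 linearly with the dimension.
\end{abstract}

\section{Introduction}

\subsection{Representation cost and bottleneck rank}

The setting follows Jacot \cite{Jacot}. Fix integers $d_{\mathrm{in}},d_{\mathrm{out}}\ge1$ and a bounded domain $\Omega\subset\mathbb{R}^{d_{\mathrm{in}}}$, that is, a nonempty bounded connected open set. We write $|\cdot|$ for the Euclidean norm, $e_1,e_2,\dots$ for the standard basis vectors, and $\sigma(t)=t_+=\max\{t,0\}$; on vectors $\sigma$ acts entrywise.

For $n\ge0$ and $m\ge1$, a map $F:\mathbb{R}^n\to\mathbb{R}^m$ is a \emph{finite piecewise linear function} (FPLF) if it is continuous and there are finitely many closed convex polyhedra covering $\mathbb{R}^n$ on each of which $F$ is affine. The space $\mathbb{R}^0$ is a point, and every map defined on it is an FPLF. A map defined on $\Omega$ is an \emph{FPLF on $\Omega$} if it is the restriction of an FPLF on $\mathbb{R}^{d_{\mathrm{in}}}$.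

A \emph{ReLU network} of depth $L\ge2$ has parameters $\theta=(W_1,b_1,\dots,W_L,b_L)$, matrices and vectors of arbitrary compatible finite sizes, and computes
\[
f_\theta(x)=W_L\alpha_{L-1}(x)+b_L,\qquad \alpha_0(x)=x,\qquad \alpha_\ell(x)=\sigma\bigl(W_\ell\alpha_{\ell-1}(x)+b_\ell\bigr)\quad(1\le\ell\le L-1).
\]
The \emph{cost} of the layer $(W_\ell,b_\ell)$ is the sum of the squares of all entries of $W_\ell$ and $b_\ell$, and $\|\theta\|_2^2$ is the sum of the costs of the $L$ layers. The \emph{representation cost} of $F:\Omega\to\mathbb{R}^{d_{\mathrm{out}}}$ at depth $L$, and its rescaled infinite-depth limit, are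
\[
R_L(F)=\inf\bigl\{\|\theta\|_2^2:\ \theta\text{ has depth }L,\ f_\theta|_\Omega=F\bigr\},\qquad R_\infty(F)=\lim_{L\to\infty}\frac{R_L(F)}{L},
\]
with $\inf\emptyset=+\infty$. Thus $R_\infty(F)$ is the price per layer of computing $F$ with a very deep network.

The \emph{bottleneck rank} $\operatorname{rank}_{\mathrm{BN}}(F)$ of an FPLF $F$ on $\Omega$ is the smallest $k\ge0$ such that $F=h\circ g$ on $\Omega$, where $g:\Omega\to\mathbb{R}^k$ is an FPLF on $\Omega$ and $h:\mathbb{R}^k\to\mathbb{R}^{d_{\mathrm{out}}}$ is an FPLF. Constant maps, and only they, have bottleneck rank $0$. The problem posed in \cite{Tour} is to prove or disprove the conjecture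
\begin{equation}\label{eq:conj}
R_\infty(F)=\operatorname{rank}_{\mathrm{BN}}(F)\qquad\text{for every FPLF }F\text{ on }\Omega,
\end{equation}
where the existence of the limit is part of the assertion.

The guess is natural. A fixed FPLF needs only boundedly many layers, so in a very deep network almost all layers have nothing to do except to pass information on. If $F=h\circ g$ with $g$ valued in $\mathbb{R}^k$, they can pass on $g(x)$ by the $k\times k$ identity matrix at cost $k$ each, and so $\limsup_L R_L(F)/L\le\operatorname{rank}_{\mathrm{BN}}(F)$ (Proposition~\ref{prop:upper}). Conversely, a matrix whose squared entries sum to less than $k$ shrinks $k$-dimensional volume, and a long product of such matrices destroys it; so if $F$ is affine of rank $k$ on some open set, then $\liminf_L R_L(F)/L\ge k$ (Proposition~\ref{prop:lower}). The two bounds meet for linear maps, where both sides of \eqref{eq:conj} equal the rank of the matrix. They leave a gap when $F$ needs $k$ dimensions for a topological reason but carries no $k$-dimensional volume. Our counterexample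 lives in this gap.

\subsection{Results}

Put
\[
c_*=3\cdot2^{-2/3}\approx1.88988 ;
\]
since $c_*^3=27/4<8$, we have $c_*<2$. Define $\rho:\mathbb{R}^2\to\mathbb{R}^2$ by
\begin{equation}\label{eq:rho}
\rho(u,v)=\bigl(\sigma(u-v_+)-\sigma(-u-v_+),\ \sigma(v-|u|)\bigr).
\end{equation}
This map retracts the plane onto the \emph{tripod} $T=\{(t,0),(-t,0),(0,t):t\ge0\}$; see Figure~\ref{fig:rho}. Fix $x_0\in\Omega$. For $d_{\mathrm{in}},d_{\mathrm{out}}\ge2$ let
\begin{equation}\label{eq:f}
f(x)=\bigl(\rho(u,v),0,\dots,0\bigr)\in\mathbb{R}^{d_{\mathrm{out}}},\qquad u=(x-x_0)_1,\quad v=(x-x_0)_2 .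
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\draw[dashed,gray] (-1.9,1.9)--(0,0)--(1.9,1.9);
\draw[very thick] (-2.3,0)--(2.3,0) node[right]{$u$};
\draw[very thick] (0,0)--(0,2.2) node[above]{$v$};
\draw[->] (1.9,0.8)--(1.15,0.05);
\draw[->] (0.7,1.5)--(0.05,0.85);
\draw[->] (-1.9,0.8)--(-1.15,0.05);
\draw[->] (-0.6,2.0)--(-0.05,1.45);
\foreach \x in {-1.6,-0.6,0.6,1.6} \draw[->] (\x,-0.9)--(\x,-0.05);
\end{tikzpicture}
\caption{The retraction $\rho$ of the plane onto the tripod (thick). The lower half-plane is projected vertically, the first quadrant along $(-1,-1)$ and the second quadrant along $(1,-1)$. The dashed diagonals are sent to the origin.}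
\label{fig:rho}
\end{figure}

\begin{theorem}\label{thm:main}
Let $d_{\mathrm{in}},d_{\mathrm{out}}\ge2$. For every bounded domain $\Omega$, the map $f$ in \eqref{eq:f} is an FPLF on $\Omega$ with $\operatorname{rank}_{\mathrm{BN}}(f)=2$. It satisfies $R_L(f)\ge c_*L$ for every $L\ge2$, and the limit $R_\infty(f)$ exists and equals $c_*$. In particular $R_\infty(f)<\operatorname{rank}_{\mathrm{BN}}(f)$, and $R_\infty(f)$ is not an integer.
\end{theorem}

The lower bound is a special case of a local criterion. For an FPLF $F$ on $\Omega$, a point $x\in\Omega$ and a vector $\eta$, the one-sided directional derivative is $D_\eta F(x)=\lim_{t\downarrow0}t^{-1}(F(x+t\eta)-F(x))$. It exists because one of the finitely many closed convex pieces of $F$ contains $x+t\eta$ for all small $t\ge0$. The \emph{ray} spanned by a nonzero vector $a$ is $\{ta:t\ge0\}$; the vectors $a$ and $-a$ span distinct rays.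

\begin{theorem}\label{thm:lower}
Let $F$ be an FPLF on $\Omega$. Suppose that at some point $x_1\in\Omega$ there are three directions along which the one-sided directional derivatives of $F$ are nonzero and span three distinct rays. Then $\liminf_{L\to\infty}R_L(F)/L\ge c_*$.
\end{theorem}

\begin{theorem}\label{thm:gap}
Let $d=\min(d_{\mathrm{in}},d_{\mathrm{out}})\ge2$, $m=\lfloor d/2\rfloor$ and $e=d-2m$. There is an FPLF $f_d$ on $\Omega$ with $\operatorname{rank}_{\mathrm{BN}}(f_d)=d$ and
\[
\limsup_{L\to\infty}\frac{R_L(f_d)}{L}\le c_*m+e=d-(2-c_*)m<d .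
\]
\end{theorem}

\begin{theorem}\label{thm:one}
If $\min(d_{\mathrm{in}},d_{\mathrm{out}})=1$, then $R_\infty(F)=\operatorname{rank}_{\mathrm{BN}}(F)$ for every FPLF $F$ on $\Omega$.
\end{theorem}

By Theorems~\ref{thm:main} and~\ref{thm:one}, the conjecture \eqref{eq:conj} holds on $\Omega$ if and only if $\min(d_{\mathrm{in}},d_{\mathrm{out}})=1$. We do not claim that $c_*$ is the smallest value of $R_\infty$ among maps of bottleneck rank $2$, nor that the bound of Theorem~\ref{thm:gap} is sharp for $d\ge3$.

\subsection{Three legs, two axes}\label{sec:idea}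

To compute $f$, a network may first retract onto $T$ and then merely carry a point of $T$ through many layers. How cheaply can this be done? Ignore for the moment that $\sigma$ erases negative coordinates, and consider the layer $\operatorname{diag}(\lambda,\mu)$ with $\lambda>1>\mu>0$, of cost $\lambda^2+\mu^2$. It multiplies lengths by $\lambda$ on the two horizontal legs and by $\mu$ on the vertical leg: \emph{one} large singular value serves \emph{two} legs.

No linear map of the plane can put the vertical leg on the horizontal axis opposite another leg and keep all three legs apart, since linear maps send opposite rays to opposite rays. A ReLU can. The layer $(u,v)\mapsto y=(\sigma(u),\sigma(-u),\sigma(v))$ opens $T$ into the three coordinate rays of $\mathbb{R}^3$, and for $\{i,j,k\}=\{1,2,3\}$ the linear map $y\mapsto(y_j-y_k,\,y_i)$ folds them back onto $T$ with leg $i$ in the vertical position. Now run three phases of $n$ diagonal layers each, with leg $i$ vertical in phase $i$. The tips of three unit legs are at the following distances from the center.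
\[
\begin{array}{l|ccc}
 & \text{leg }1 & \text{leg }2 & \text{leg }3\\ \hline
\text{start} & 1 & 1 & 1\\
\text{after phase }1 & \mu^n & \lambda^n & \lambda^n\\
\text{after phase }2 & \lambda^n\mu^n & \lambda^n\mu^n & \lambda^{2n}\\
\text{after phase }3 & \lambda^{2n}\mu^n & \lambda^{2n}\mu^n & \lambda^{2n}\mu^n
\end{array}
\]
The tripod returns to itself when $\lambda^2\mu=1$, and each diagonal layer then costs $\lambda^2+\lambda^{-4}$. For $\lambda^2=5/4$ this is $5/4+16/25=1.89<2$. The best choice is given by the inequality of arithmetic and geometric means (AM--GM),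
\[
\lambda^2+\lambda^{-4}=\tfrac12\lambda^2+\tfrac12\lambda^2+\lambda^{-4}\ge3\cdot4^{-1/3}=c_*,
\]
with equality when $\lambda^6=2$. By contrast, an open piece of the plane has area to preserve; this forces $\lambda\mu=1$, and $\lambda^2+\lambda^{-2}\ge2$.

Section~\ref{sec:upper} turns this scheme into a network. The relation $\lambda^2\mu=1$ also suggests the lower bound: find a quantity attached to three legs that a matrix $W$ multiplies by at most $s_1(W)^2s_2(W)$ and that a ReLU does not increase. It is constructed in Section~\ref{sec:Q} and applied in Section~\ref{sec:lower}. Section~\ref{sec:elem} contains the elementary bounds and Theorem~\ref{thm:one}, Section~\ref{sec:rank} computes the bottleneck rank of $f$, and Section~\ref{sec:products} proves Theorem~\ref{thm:gap}.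

\section{Elementary bounds and the case of dimension one}\label{sec:elem}

For a matrix $W$ let $s_1(W)\ge s_2(W)\ge\dots\ge0$ be its singular values, with $s_i(W)=0$ when $i$ exceeds the number of rows or of columns. Recall that $s_1(W)$ is the operator norm, that the sum of the squared entries is $\|W\|_F^2=\sum_is_i(W)^2$, and that $W=U\Sigma V^{\mathsf T}$ with $U,V$ orthogonal and $\Sigma$ diagonal with entries $s_i(W)$. All lower bounds in this paper end in the same way: if $\|W_\ell\|_F^2\ge\gamma\,x_\ell$ with $\gamma>0$ and $x_\ell\ge0$ for each $\ell$, then AM--GM gives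
\begin{equation}\label{eq:amgm}
\|\theta\|_2^2\ \ge\ \gamma\sum_{\ell=1}^Lx_\ell\ \ge\ \gamma L\Bigl(\prod_{\ell=1}^Lx_\ell\Bigr)^{1/L}.
\end{equation}
If the product is bounded below by a positive number that does not depend on $\theta$ or $L$, then $\liminf_L R_L/L\ge\gamma$.

We use two operations on networks.

\emph{Running in parallel.} Two networks of depth $L$ on the same input are combined by stacking $W_1$ and all biases and taking block-diagonal $W_2,\dots,W_L$. The costs add, so
\begin{equation}\label{eq:parallel}
R_L\bigl((F_1,F_2)\bigr)\le R_L(F_1)+R_L(F_2).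
\end{equation}
Appending zero components to the output costs nothing.

\emph{Deepening.} Since $t=\sigma(t)-\sigma(-t)$, the output layer $y\mapsto Wy+b$ can be replaced by the hidden layer $y\mapsto(\sigma(Wy+b),\sigma(-Wy-b))$ followed by $(y',y'')\mapsto y'-y''$. This raises the depth by one and keeps the function.

By a theorem of Arora, Basu, Mianjy and Mukherjee \cite[Theorem~2.1]{ABMM}, every continuous piecewise linear function $\mathbb{R}^n\to\mathbb{R}$ with finitely many polyhedral pieces is computed exactly by a finite ReLU network. Deepening the networks for the components to a common depth and running them in parallel, we see that every FPLF $\mathbb{R}^n\to\mathbb{R}^m$ with $n\ge1$ is computed by a ReLU network.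

\begin{proposition}\label{prop:upper}
For every FPLF $F$ on $\Omega$, $\limsup_{L\to\infty}R_L(F)/L\le\operatorname{rank}_{\mathrm{BN}}(F)$.
\end{proposition}

\begin{proof}
Let $k=\operatorname{rank}_{\mathrm{BN}}(F)$. If $k=0$, then $F$ is a constant $y_0$; the network with $b_L=y_0$ and all other parameters zero gives $R_L(F)\le|y_0|^2$.

Let $k\ge1$ and $F=h\circ G$ on $\Omega$, with FPLFs $G:\mathbb{R}^{d_{\mathrm{in}}}\to\mathbb{R}^k$ and $h:\mathbb{R}^k\to\mathbb{R}^{d_{\mathrm{out}}}$. Since $\Omega$ is bounded and $G$ is continuous on $\mathbb{R}^{d_{\mathrm{in}}}$, there is a vector $y_0\in\mathbb{R}^k$ such that $G+y_0$ has nonnegative entries on $\Omega$. Take networks of depths $D_1$ and $D_2$ computing $G+y_0$ and $y\mapsto h(y-y_0)$. Use the $D_1$ layers of the first as hidden layers; the ReLU now applied to its output changes nothing on $\Omega$. Follow them by $N\ge0$ layers $y\mapsto\sigma(y)$ with the $k\times k$ identity matrix and no bias, which fix $G+y_0$ and cost $k$ each, and then by the second network. The result computes $F$ at depth $L=D_1+N+D_2$,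 so $R_L(F)\le C+kL$ for all $L\ge D_1+D_2$, with $C$ independent of $L$.
\end{proof}

The shift by $y_0$ is the point where boundedness of $\Omega$ enters: it lets one neuron, instead of the two in $t=\sigma(t)-\sigma(-t)$, carry a real number.

\begin{proposition}\label{prop:lower}
Let $F$ be an FPLF on $\Omega$.
\begin{enumerate}
\item[(a)] If $F$ is not constant, then $\liminf_L R_L(F)/L\ge1$.
\item[(b)] If $F$ is affine on a nonempty open set $U\subset\Omega$ and its linear part $A$ there has rank $k\ge1$, then $\liminf_L R_L(F)/L\ge k$.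
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\theta$ be a network of depth $L$ with $f_\theta|_\Omega=F$.

(a) Choose $x,x'\in\Omega$ with $F(x)\ne F(x')$ and put $\nu=|F(x)-F(x')|/|x-x'|>0$. Since $\sigma$ is $1$-Lipschitz, $f_\theta$ is Lipschitz with constant $\prod_\ell s_1(W_\ell)\le\prod_\ell\|W_\ell\|_F$, so $\nu\le\prod_\ell\|W_\ell\|_F$. By \eqref{eq:amgm} with $\gamma=1$ and $x_\ell=\|W_\ell\|_F^2$, we get $\|\theta\|_2^2\ge L\nu^{2/L}$, and $\nu^{2/L}\to1$.

(b) On a ball where $\alpha_{\ell-1}$ is affine, each entry of $W_\ell\alpha_{\ell-1}+b_\ell$ is affine, hence vanishes identically or has a constant strict sign on a smaller ball. By induction there is a ball in $U$ on which every $\alpha_\ell$ is affine, and $A=W_LE_{L-1}W_{L-1}\cdots E_1W_1$ with diagonal matrices $E_\ell$ with entries in $\{0,1\}$. The quantity $\operatorname{vol}_k(W)=s_1(W)\cdots s_k(W)$ is the operator norm of the $k$-th exterior power of $W$, so it is submultiplicative, and $\operatorname{vol}_k(E_\ell)\le1$. Hence $0<\operatorname{vol}_k(A)\le\prod_\ell\operatorname{vol}_k(W_\ell)$.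 By AM--GM, $\|W\|_F^2\ge s_1^2+\dots+s_k^2\ge k\operatorname{vol}_k(W)^{2/k}$, and \eqref{eq:amgm} gives $\|\theta\|_2^2\ge kL\operatorname{vol}_k(A)^{2/(kL)}$.
\end{proof}

\begin{example}
Let $F(x)=Ax$ with $A$ of rank $k\ge1$. Writing $A$ as a product of a $d_{\mathrm{out}}\times k$ and a $k\times d_{\mathrm{in}}$ matrix shows $\operatorname{rank}_{\mathrm{BN}}(F)\le k$. The two propositions then give $k\le\liminf R_L(F)/L\le\limsup R_L(F)/L\le\operatorname{rank}_{\mathrm{BN}}(F)\le k$. More generally, \eqref{eq:conj} holds for $F$ whenever $F$ is affine of rank $\operatorname{rank}_{\mathrm{BN}}(F)$ on some open subset of $\Omega$, so a counterexample has smaller rank on all its affine pieces.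
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
If $d_{\mathrm{in}}=1$, take $g=\mathrm{id}$ and for $h$ an FPLF on $\mathbb{R}$ extending $F$; if $d_{\mathrm{out}}=1$, take $g=F$ and $h=\mathrm{id}$. So $\operatorname{rank}_{\mathrm{BN}}(F)\le1$. If $F$ is constant, its rank is $0$ and $R_\infty(F)=0$ by Proposition~\ref{prop:upper}. Otherwise its rank is $1$, and Propositions~\ref{prop:upper} and~\ref{prop:lower}(a) give $R_\infty(F)=1$.
\end{proof}

\begin{remark}
This proof does not use that $\Omega$ is open. Openness is what the counterexample needs, to fit a tripod into $\Omega$: if a segment in $\mathbb{R}^2$ were allowed as $\Omega$, every FPLF on it would factor through an affine coordinate along the segment, and the same proof would give \eqref{eq:conj}. Connectedness of $\Omega$ is not used in this paper.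
\end{remark}

\section{The tripod retraction has bottleneck rank two}\label{sec:rank}

From now on $d_{\mathrm{in}},d_{\mathrm{out}}\ge2$ whenever $f$ is mentioned, and $r>0$ is such that $\Omega$ contains all $x$ with $|x-x_0|\le r$. We first read off the pieces of $\rho$ from \eqref{eq:rho}. If $v\le0$, then $v_+=0$ and $v-|u|\le0$, so $\rho=(\sigma(u)-\sigma(-u),0)=(u,0)$. If $v\ge0$ and $u\ge0$, then $\sigma(-u-v)=0$ and $\rho=(\sigma(u-v),\sigma(v-u))$. If $v\ge0$ and $u\le0$, then $\sigma(u-v)=0$ and $\rho=(-\sigma(-u-v),\sigma(u+v))$. Therefore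
\begin{equation}\label{eq:pieces}
\rho(u,v)=\begin{cases}
(u,0) & \text{if } v\le0,\\
(u-v,0) & \text{if } 0\le v\le u,\\
(0,v-u) & \text{if } 0\le u\le v,\\
(0,u+v) & \text{if } 0\le-u\le v,\\
(u+v,0) & \text{if } 0\le v\le-u.
\end{cases}
\end{equation}
The five closed convex cones cover the plane, so $\rho$ is an FPLF; their preimages under $x\mapsto(u,v)$ show that $f$ is one too. The first line of \eqref{eq:pieces} with $v=0$ and the third with $u=0$ give
\begin{equation}\label{eq:retract}
\rho(z)=z\qquad\text{for all }z\in T .
\end{equation}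
On each cone the linear part has rank $1$, so Proposition~\ref{prop:lower} yields only $\liminf R_L(f)/L\ge1$.

The positions along the three legs are
\[
p_1=\sigma(u-v_+),\qquad p_2=\sigma(-u-v_+),\qquad p_3=\sigma(v_+-|u|).
\]
We have $\sigma(v-|u|)=p_3$, because both sides vanish when $v<0$; hence $\rho=(p_1-p_2,\,p_3)$. At most one $p_i$ is nonzero, since $p_1>0$, $p_2>0$ and $p_3>0$ mean $u>v_+$, $u<-v_+$ and $|u|<v_+$, and these conditions exclude one another as $v_+\ge0$. In other words, $(p_1,p_2,p_3)$ lies in the \emph{orthogonal tripod}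
\[
Y=\{te_i:\ t\ge0,\ i=1,2,3\}\subset\mathbb{R}^3 .
\]

\begin{proposition}\label{prop:rank}
$\operatorname{rank}_{\mathrm{BN}}(f)=2$.
\end{proposition}

\begin{proof}
The factorization $g(x)=(u,v)$, $h=(\rho,0,\dots,0)$ shows that the rank is at most $2$. Let $Z=\{x_0+te_1,\ x_0-te_1,\ x_0+te_2:0\le t\le r\}\subset\Omega$. By \eqref{eq:retract}, $f$ is injective on $Z$. In particular $f$ is not constant, so the rank is not $0$. Suppose $f=h\circ g$ with $g:\Omega\to\mathbb{R}$ continuous. Then $g$ is injective on $Z$. A continuous injection of a compact space into $\mathbb{R}$ is a homeomorphism onto its image, and the image of the compact connected set $Z$ is a compact interval. But $Z\setminus\{x_0\}$ has three connected components, while an interval minus a point has at most two. So the rank is not $1$.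
\end{proof}

\section{Carrying a tripod at cost $c_*$ per layer}\label{sec:upper}

The scheme of Section~\ref{sec:idea} needs three repairs. First, one of the two horizontal legs has negative first coordinate, which $\sigma$ would erase; we shift this coordinate by a bias before the diagonal layers and remove the shift afterwards. Second, the shift is stretched by $\lambda^n$, so removing it costs a bias that is exponentially large in $n$; we therefore scale the whole tripod down by a small factor $\kappa$ at the start and undo this once, in the output layer. Third, opening and folding cost more than $2$ per layer; we take $n$ large, so that these layers are rare. Fix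
\[
\lambda=2^{1/6},\qquad\mu=\lambda^{-2}=2^{-1/3},\qquad \lambda^2+\mu^2=2^{1/3}+2^{-2/3}=2^{-2/3}(2+1)=c_* .
\]

\begin{lemma}[One phase]\label{lem:phase}
Let $\{i,j,k\}=\{1,2,3\}$, $n\ge1$ and $B>0$. There are $n+2$ consecutive ReLU layers, of total cost $6+nc_*+(1+2\lambda^{2n})B^2$, that map each $y\in Y\cap[0,B]^3$ to the point $y'\in Y$ with
\[
y'_i=\mu^ny_i,\qquad y'_j=\lambda^ny_j,\qquad y'_k=\lambda^ny_k .
\]
\end{lemma}

\begin{proof}
\emph{Folding.} The first layer is $\zeta=\sigma(y_j-y_k+B,\ y_i)$. Both entries are nonnegative because $y_k\le B$, so $\zeta=(y_j-y_k+B,\ y_i)$. There are three weights $\pm1$ and one bias $B$; the cost is $3+B^2$.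

\emph{Stretching.} The next $n$ layers are $\zeta\mapsto\sigma(\operatorname{diag}(\lambda,\mu)\zeta)=\operatorname{diag}(\lambda,\mu)\zeta$, without bias. They cost $nc_*$ and produce $\zeta=(\lambda^n(y_j-y_k+B),\ \mu^ny_i)$.

\emph{Opening.} The last layer is $y'_j=\sigma(\zeta_1-\lambda^nB)$, $y'_k=\sigma(-\zeta_1+\lambda^nB)$, $y'_i=\sigma(\zeta_2)$, with three weights $\pm1$ and two biases $\pm\lambda^nB$; the cost is $3+2\lambda^{2n}B^2$. We get $y'_j=\lambda^n\sigma(y_j-y_k)$, $y'_k=\lambda^n\sigma(y_k-y_j)$ and $y'_i=\mu^ny_i$. Since $y\in Y$, at most one of the nonnegative numbers $y_j,y_k$ is nonzero, so $\sigma(y_j-y_k)=y_j$ and $\sigma(y_k-y_j)=y_k$.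
\end{proof}

The last line is the only place where $y\in Y$ is used, and it cannot be spared: folding maps $\mathbb{R}^3$ to $\mathbb{R}^2$ and forgets $y_j+y_k$, which on $Y$ can be recovered from the rest.

\begin{proposition}\label{prop:cost}
Let $u,v$ be two coordinates of $x-x_0$, and let $F(x)=\rho(u,v)$ on $\Omega$. Then $\limsup_{L\to\infty}R_L(F)/L\le c_*$. In particular $\limsup_{L\to\infty}R_L(f)/L\le c_*$.
\end{proposition}

\begin{proof}
Let $M=\max\{1,\sup_{x\in\Omega}|x-x_0|\}$, which is finite because $\Omega$ is bounded. On $\Omega$ we have $p_1,p_2\le|u|\le M$ and $p_3\le v_+\le M$. Fix $n\ge1$ and $\kappa>0$.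

\emph{The block.} Perform the phases $i=1,2,3$ of Lemma~\ref{lem:phase} in succession, all with $B=\lambda^{2n}\kappa M$. Let the input lie in $Y\cap[0,\kappa M]^3$. A phase multiplies each entry by at most $\lambda^n$, so the inputs of the three phases lie in $Y$ and have entries at most $\kappa M$, $\lambda^n\kappa M$ and $\lambda^{2n}\kappa M$; all are at most $B$, and the lemma applies each time. Coordinate $i$ is multiplied by $\mu^n$ in phase $i$ and by $\lambda^n$ in the two other phases, in total by $\lambda^{2n}\mu^n=1$. So the block is the identity on $Y\cap[0,\kappa M]^3$. It has $3(n+2)$ layers and costs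
\[
\Gamma(n,\kappa)=18+3nc_*+C_n\kappa^2,\qquad C_n=3(1+2\lambda^{2n})\lambda^{4n}M^2 .
\]

\emph{The network.} Write $L\ge3$ as $L=3+3(n+2)N+N'$ with integers $N\ge0$ and $0\le N'<3(n+2)$. Layer $1$ computes $(u_+,u_-,v_+)$, where $u_-=\sigma(-u)$; its cost depends only on $x_0$. Since $u=u_+-u_-$ and $|u|=u_++u_-$, layer $2$ can compute
\[
\sigma\bigl(\kappa(u_+-u_--v_+),\ \kappa(-u_++u_--v_+),\ \kappa(v_+-u_+-u_-)\bigr)=\kappa(p_1,p_2,p_3)\in Y\cap[0,\kappa M]^3
\]
at cost $9\kappa^2$. Then come $N$ blocks and $N'$ layers with the $3\times3$ identity matrix and no bias, of cost $3$ each; all of them fix $\kappa(p_1,p_2,p_3)$. The output layer $y\mapsto\kappa^{-1}(y_1-y_2,\ y_3)$ costs $3\kappa^{-2}$ and returns $(p_1-p_2,p_3)=\rho(u,v)$.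

\emph{The count.} All layers outside the blocks cost together at most a constant $C(n,\kappa)$ independent of $L$, and $N\le L/(3(n+2))$. Hence, for all $n\ge1$ and $\kappa>0$,
\[
\limsup_{L\to\infty}\frac{R_L(F)}L\le\frac{18+3nc_*+C_n\kappa^2}{3(n+2)} .
\]
The left side does not depend on $n$ or $\kappa$. Letting $\kappa\to0$ gives the bound $(6+nc_*)/(n+2)$, which tends to $c_*$ as $n\to\infty$.
\end{proof}

Propositions~\ref{prop:rank} and~\ref{prop:cost} already disprove \eqref{eq:conj}. The next two sections show that no network does better than $c_*$.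

\section{A cubic functional of three vectors}\label{sec:Q}

\subsection{What is needed}

Near the center of the tripod, a network acts on the three leg directions $a,b,c$ alternately by matrices and by entrywise maps such as $\sigma$. We look for a functional $Q(a,b,c)\ge0$ that is positive on three distinct rays, is not increased by $\sigma$, and is multiplied by at most $s_1^2s_2$ under a matrix. The two first candidates fail.

The product $|a||b||c|$ is not increased by $\sigma$, but $\operatorname{diag}(s_1,s_2)$ multiplies it by $s_1^3$ on vectors along the first axis. It does not see whether the rays are distinct.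

The quantity $|a\wedge b||c|$, where $|a\wedge b|^2=\sum_{i<j}(a_ib_j-a_jb_i)^2$ is the squared area of the parallelogram spanned by $a$ and $b$, has the right behavior under matrices. But a ReLU creates area from nothing: $a=(1,-1)$ and $b=(-1,1)$ have $|a\wedge b|=0$, while $|\sigma a\wedge\sigma b|=|e_1\wedge e_2|=1$. This is the opening step of Section~\ref{sec:idea}.

The area is $|b|$ times the distance from $a$ to the \emph{line} through $b$. Since $\sigma$ commutes with multiplication by nonnegative numbers only, the distance to the \emph{ray} is the right substitute. For vectors $a,c$ in a Euclidean space put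
\[
\psi(a,c)=|c|\,\inf_{t\ge0}|a-tc| .
\]

\begin{lemma}\label{lem:psi}
We have $\psi(a,c)^2=|a|^2|c|^2-\max(a\cdot c,0)^2$. Thus $\psi(a,c)=|a||c|$ if $a\cdot c\le0$ and $\psi(a,c)=|a\wedge c|$ if $a\cdot c>0$. The function $\psi$ is symmetric, continuous and invariant under linear isometries, it satisfies $\psi(a,c)\le|a||c|$, and $\psi(a,c)>0$ if and only if $a$ and $c$ are nonzero and span distinct rays.
\end{lemma}

\begin{proof}
We have $|a-tc|^2=|a|^2-2t\,a\cdot c+t^2|c|^2$. If $a\cdot c\le0$, the infimum over $t\ge0$ is attained at $t=0$ and equals $|a|^2$. If $a\cdot c>0$, it is attained at $t=a\cdot c/|c|^2$ and equals $|a|^2-(a\cdot c)^2/|c|^2$. This gives the formula, and Lagrange's identity $|a|^2|c|^2-(a\cdot c)^2=|a\wedge c|^2$ gives the second case. Symmetry, continuity, invariance and the upper bound can be read from the formula. Finally $\psi(a,c)=0$ means that $|a||c|=0$ or $a\cdot c=|a||c|>0$, and the latter is the case of equality in the Cauchy--Schwarz inequality in which $a$ is a positive multiple of $c$.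
\end{proof}

The price of this repair is that $\psi$ no longer scales like an area: $\operatorname{diag}(s_1,s_2)$ multiplies $\psi(e_1,-e_1)$ by $s_1^2$. This is the sharing of the stretched axis by two legs. But an axis has only two sides, so among three vectors some pair does not lie on opposite sides. This leads us to take the minimum over the three pairs:
\[
Q(a,b,c)=\min\bigl\{\psi(a,b)\,|c|,\ \psi(b,c)\,|a|,\ \psi(c,a)\,|b|\bigr\}.
\]
By Lemma~\ref{lem:psi}, $Q$ is symmetric, continuous, invariant under linear isometries, and positive exactly when $a,b,c$ are nonzero and span three distinct rays.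

\subsection{Monotonicity under ReLU-type maps}

\begin{lemma}\label{lem:A}
Let $\tau$ be a $1$-Lipschitz map between Euclidean spaces with $\tau(tz)=t\tau(z)$ for all $z$ and all $t\ge0$. Then $Q(\tau a,\tau b,\tau c)\le Q(a,b,c)$.
\end{lemma}

\begin{proof}
Taking $t=0$ gives $\tau(0)=0$, hence $|\tau c|\le|c|$. For $t\ge0$ we have $|\tau a-t\,\tau c|=|\tau a-\tau(tc)|\le|a-tc|$. So $\psi(\tau a,\tau c)\le\psi(a,c)$, and none of the three terms in the minimum increases.
\end{proof}

\subsection{Growth under matrices}

Let $S=\operatorname{diag}(S_1,\dots,S_n)$ with $n\ge2$ and $S_1\ge\dots\ge S_n>0$. Then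
\begin{equation}\label{eq:diag}
|Sa|\le S_1|a|,\qquad |Sa\wedge Sc|\le S_1S_2\,|a\wedge c|,
\end{equation}
the second because $S$ multiplies the minor $a_ic_j-a_jc_i$ by $S_iS_j\le S_1S_2$ for $i<j$. The next lemma makes precise that a pair on the same side of the most stretched axis cannot grow like $S_1^2$.

\begin{lemma}\label{lem:side}
If $a_1c_1\ge0$, then $\psi(Sa,Sc)\le S_1S_2\,|a||c|$.
\end{lemma}

\begin{proof}
If $Sa\cdot Sc>0$, then $\psi(Sa,Sc)=|Sa\wedge Sc|\le S_1S_2|a\wedge c|\le S_1S_2|a||c|$ by \eqref{eq:diag}.

Let $Sa\cdot Sc\le0$, so that $\psi(Sa,Sc)=|Sa||Sc|$. Put $A=(\sum_{i\ge2}a_i^2)^{1/2}$ and $C=(\sum_{i\ge2}c_i^2)^{1/2}$. The assumption and the Cauchy--Schwarz inequality give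
\[
S_1^2a_1c_1\le-\sum_{i\ge2}S_i^2a_ic_i\le S_2^2\sum_{i\ge2}|a_i||c_i|\le S_2^2AC .
\]
Dividing by $S_1$ and using $S_2\le S_1$ and $a_1c_1\ge0$, we obtain $0\le S_1a_1c_1\le S_2AC$, hence $S_1^2a_1^2c_1^2\le S_2^2A^2C^2$; squaring is where the sign hypothesis is used. Next, $|Sa|^2\le S_1^2a_1^2+S_2^2A^2$ and $|Sc|^2\le S_1^2c_1^2+S_2^2C^2$. In the difference
\[
\Delta=S_1^2S_2^2(a_1^2+A^2)(c_1^2+C^2)-(S_1^2a_1^2+S_2^2A^2)(S_1^2c_1^2+S_2^2C^2)
\]
the terms in $a_1^2C^2$ and $A^2c_1^2$ cancel, and there remains
\[
\Delta=a_1^2c_1^2S_1^2(S_2^2-S_1^2)+A^2C^2S_2^2(S_1^2-S_2^2)=(S_1^2-S_2^2)\bigl(S_2^2A^2C^2-S_1^2a_1^2c_1^2\bigr)\ge0 .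
\]
Therefore $|Sa|^2|Sc|^2\le S_1^2S_2^2|a|^2|c|^2$.
\end{proof}

We now have a tool for each of the two forms of $\psi$. If the minimum in $Q(a,b,c)$ is attained by a pair with nonpositive inner product, then $Q=|a||b||c|$, and Lemma~\ref{lem:side} can be applied to whichever pair lies on one side. If it is attained by an acute pair, \eqref{eq:diag} applies, but only as long as the pair stays acute: for $a=(1,2)$, $b=(-1,2)$ and $S=\operatorname{diag}(s,1)$ with $s>2$ we have $\psi(a,b)=4$ and $\psi(Sa,Sb)=s^2+4>4s$. We therefore reach the matrix from the identity along a continuous path and choose the pair afresh at each time.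

\begin{lemma}\label{lem:B}
For every matrix $W$ and all vectors $a,b,c$ of the appropriate size,
\[
Q(Wa,Wb,Wc)\le s_1(W)^2s_2(W)\,Q(a,b,c).
\]
\end{lemma}

\begin{proof}
\emph{Reduction.} Adding zero rows and columns to $W$ and zero entries to $a,b,c$ changes neither $s_1,s_2$ nor the two values of $Q$, so let $W$ be $n\times n$ with $n\ge2$. Both sides are continuous in $W$ and invertible matrices are dense, so let $W$ be invertible. Write $W=U\Sigma V^{\mathsf T}$. By invariance under $U$ and $V^{\mathsf T}$, it suffices to treat $W=\Sigma=\operatorname{diag}(s_1,\dots,s_n)$ with $s_1\ge\dots\ge s_n>0$.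

\emph{The path.} For $t\in[0,1]$ let $\Sigma^t=\operatorname{diag}(s_1^t,\dots,s_n^t)$, $a(t)=\Sigma^ta$, $b(t)=\Sigma^tb$, $c(t)=\Sigma^tc$ and $q(t)=Q(a(t),b(t),c(t))$, a continuous function. Let $K=s_1^2s_2$. For $t\le t'$ the vectors at time $t'$ arise from those at time $t$ by $S=\Sigma^{t'-t}$, whose entries $S_i=s_i^{t'-t}$ are nonincreasing in $i$ and satisfy $S_1^2S_2=K^{t'-t}$. We claim that for each $t\in[0,1)$ there is $\varepsilon>0$ with
\begin{equation}\label{eq:local}
q(t')\le K^{t'-t}q(t)\qquad\text{for all }t'\in[t,t+\varepsilon]\subset[0,1].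
\end{equation}
Consider a pair that attains the minimum in $q(t)$.

\emph{Case 1: its inner product is positive.} Say the pair is $a(t),b(t)$, so $q(t)=|a(t)\wedge b(t)||c(t)|$. By continuity $a(t')\cdot b(t')>0$ for $t'$ in some interval $[t,t+\varepsilon]$, and there \eqref{eq:diag} gives
\[
q(t')\le|a(t')\wedge b(t')|\,|c(t')|\le S_1S_2\cdot S_1\,|a(t)\wedge b(t)|\,|c(t)|=K^{t'-t}q(t).
\]

\emph{Case 2: its inner product is nonpositive.} Then $q(t)=|a(t)||b(t)||c(t)|$ by Lemma~\ref{lem:psi}, an expression in which no pair is preferred. Among the first coordinates of $a(t),b(t),c(t)$, two are both nonnegative or both nonpositive; after renaming, $a(t)_1c(t)_1\ge0$. By Lemma~\ref{lem:side} and \eqref{eq:diag}, for all $t'\in[t,1]$,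
\[
q(t')\le\psi\bigl(a(t'),c(t')\bigr)|b(t')|\le S_1S_2|a(t)||c(t)|\cdot S_1|b(t)|=K^{t'-t}q(t).
\]

\emph{Conclusion.} The set of $t\in[0,1]$ such that $q(t'')\le K^{t''}q(0)$ for all $t''\in[0,t]$ contains $0$ and is a closed interval $[0,t^*]$ by continuity. If $t^*<1$, then \eqref{eq:local} at $t^*$ gives $q(t')\le K^{t'-t^*}K^{t^*}q(0)=K^{t'}q(0)$ on $[t^*,t^*+\varepsilon]$, contradicting the definition of $t^*$. So $t^*=1$ and $q(1)\le Kq(0)$.
\end{proof}

\begin{example}\label{ex:Q}
For $(a,b,c)=(e_1,-e_1,e_2)$ all inner products are nonpositive, so $Q=1$. Under $W=\operatorname{diag}(\lambda,\mu)$ with $\lambda\ge\mu>0$ they stay nonpositive and $Q$ becomes $\lambda^2\mu$. So Lemma~\ref{lem:B} is an equality for the stretching layers of Lemma~\ref{lem:phase}.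
\end{example}

\section{The lower bound}\label{sec:lower}

To apply the lemmas we must remove the biases and make the nonlinearity positively homogeneous. Both happen when we pass to one-sided derivatives at a fixed point.

\begin{lemma}\label{lem:germ}
Let $\theta$ be a network of depth $L$ and $x_1\in\mathbb{R}^{d_{\mathrm{in}}}$. For $1\le\ell\le L-1$ let $z=W_\ell\alpha_{\ell-1}(x_1)+b_\ell$, and let $\tau_\ell$ act entrywise, on entry $i$ as the identity if $z_i>0$, as the zero map if $z_i<0$, and as $\sigma$ if $z_i=0$. Then for every vector $\eta$,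
\[
D_\eta f_\theta(x_1)=W_L\,\tau_{L-1}W_{L-1}\cdots\tau_1W_1\,\eta .
\]
Each $\tau_\ell$ satisfies the hypotheses of Lemma~\ref{lem:A} and does not depend on $\eta$.
\end{lemma}

\begin{proof}
Put $\delta_0=\eta$ and $\delta_\ell=\tau_\ell(W_\ell\delta_{\ell-1})$. We show by induction that $\alpha_\ell(x_1+t\eta)=\alpha_\ell(x_1)+t\delta_\ell$ for all small $t\ge0$. This holds for $\ell=0$. If it holds for $\ell-1$, the argument of $\sigma$ in layer $\ell$ at $x_1+t\eta$ is $z+tw$ with $w=W_\ell\delta_{\ell-1}$. For small $t\ge0$, $\sigma(z_i+tw_i)$ equals $z_i+tw_i$ if $z_i>0$, equals $0$ if $z_i<0$, and equals $t\sigma(w_i)$ if $z_i=0$. In each case it is $\sigma(z_i)+t\,\tau_\ell(w)_i$. Applying the output layer gives $f_\theta(x_1+t\eta)=f_\theta(x_1)+tW_L\delta_{L-1}$. The three scalar maps are $1$-Lipschitz and positively homogeneous, hence so is $\tau_\ell$.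
\end{proof}

That one and the same $\tau_\ell$ acts on all directions is what allows Lemma~\ref{lem:A} to be used, and it is the reason why the three derivatives in Theorem~\ref{thm:lower} are taken at a common point.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\eta^1,\eta^2,\eta^3$ be the directions, $\beta^i=D_{\eta^i}F(x_1)$, and write $Q(\eta)=Q(\eta^1,\eta^2,\eta^3)$ and $Q(\beta)=Q(\beta^1,\beta^2,\beta^3)$. By hypothesis $Q(\beta)>0$. Since $D_{t\eta}F(x_1)=tD_\eta F(x_1)$ for $t\ge0$, the $\eta^i$ are also nonzero and span distinct rays, so $Q(\eta)>0$.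

Let $\theta$ have depth $L$ and $f_\theta|_\Omega=F$. As $\Omega$ is open, $F$ and $f_\theta$ agree near $x_1$ and have the same one-sided derivatives there. Lemma~\ref{lem:germ}, with Lemma~\ref{lem:B} for each $W_\ell$ and Lemma~\ref{lem:A} for each $\tau_\ell$, gives
\[
Q(\beta)\le Q(\eta)\prod_{\ell=1}^Ls_1(W_\ell)^2s_2(W_\ell).
\]
For any matrix, AM--GM with three terms gives
\[
\|W\|_F^2\ge s_1^2+s_2^2=\tfrac12s_1^2+\tfrac12s_1^2+s_2^2\ge3\bigl(\tfrac14s_1^4s_2^2\bigr)^{1/3}=c_*\,(s_1^2s_2)^{2/3}.
\]
Now \eqref{eq:amgm} with $\gamma=c_*$ and $x_\ell=(s_1(W_\ell)^2s_2(W_\ell))^{2/3}$ yields a bound on $\|\theta\|_2^2$ that does not depend on $\theta$, namely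
\begin{equation}\label{eq:quant}
R_L(F)\ge c_*L\Bigl(\frac{Q(\beta)}{Q(\eta)}\Bigr)^{2/(3L)}\qquad\text{for all }L\ge2 .
\end{equation}
The last factor tends to $1$ as $L\to\infty$.
\end{proof}

\begin{remark}
Two rays are not enough. The map $F(x)=(x_1,0,\dots,0)$ has the derivatives $e_1$ and $-e_1$ along $e_1$ and $-e_1$, and $R_\infty(F)=1$ by Propositions~\ref{prop:upper} and~\ref{prop:lower}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The map $f$ is an FPLF by \eqref{eq:pieces}, and its bottleneck rank is $2$ by Proposition~\ref{prop:rank}. Take $x_1=x_0$ and $(\eta^1,\eta^2,\eta^3)=(e_1,-e_1,e_2)$ in $\mathbb{R}^{d_{\mathrm{in}}}$. By \eqref{eq:retract}, the derivatives of $f$ are $(e_1,-e_1,e_2)$ in $\mathbb{R}^{d_{\mathrm{out}}}$. So $Q(\beta)=Q(\eta)=1$ as in Example~\ref{ex:Q}, and \eqref{eq:quant} reads $R_L(f)\ge c_*L$ for every $L\ge2$. Together with Proposition~\ref{prop:cost}, this shows that $R_L(f)/L\to c_*$.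
\end{proof}

\section{Products of tripods}\label{sec:products}

Let $d,m,e$ be as in Theorem~\ref{thm:gap}, so $e\in\{0,1\}$, and write $\xi=x-x_0$. Define
\[
f_d(x)=\bigl(\rho(\xi_1,\xi_2),\dots,\rho(\xi_{2m-1},\xi_{2m}),\ [\xi_d],\ 0,\dots,0\bigr)\in\mathbb{R}^{d_{\mathrm{out}}},
\]
where the entry $\xi_d$ is present only if $e=1$. It is an FPLF, being affine on each intersection of pieces of its $m$ planar components. Costs are subadditive by \eqref{eq:parallel}; the point is to show that the bottleneck ranks add. Counting components no longer helps, and we use instead the Borsuk--Ulam theorem: \emph{for every continuous map $\phi:S^{n}\to\mathbb{R}^{n}$ on the unit sphere of $\mathbb{R}^{n+1}$ there is $z$ with $\phi(z)=\phi(-z)$.} It follows that a space $X$ admits no continuous injection into $\mathbb{R}^n$ as soon as there is a continuous map $\Phi:S^n\to X$ with $\Phi(z)\ne\Phi(-z)$ for all $z$. An interval receives such a map from $S^0$. A tripod, although one-dimensional, receives one from $S^1$, and in this sense it counts for two dimensions.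

\begin{lemma}\label{lem:BU}
Let $r'>0$, $T'=\{(t,0),(-t,0),(0,t):0\le t\le r'\}$ and $X=(T')^m\times[-r',r']^e$. There is no continuous injective map $X\to\mathbb{R}^{d-1}$.
\end{lemma}

\begin{proof}
\emph{A loop in the tripod.} Let $\mathsf a,\mathsf b,\mathsf c$ be the three tips of $T'$. Divide $S^1$ into six equal closed arcs $J_1,\dots,J_6$ in cyclic order, so that $-J_i=J_{i+3}$ for $i=1,2,3$. Let $\Gamma:S^1\to T'$ be a continuous loop that rests at a tip and then travels through the center to the next tip:
\[
\begin{array}{c|cccccc}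
\text{arc} & J_1 & J_2 & J_3 & J_4 & J_5 & J_6\\ \hline
\Gamma & \mathsf a & \mathsf a\to\mathsf b & \mathsf b & \mathsf b\to\mathsf c & \mathsf c & \mathsf c\to\mathsf a
\end{array}
\]
In each antipodal pair of arcs, $(J_1,J_4)$, $(J_5,J_2)$ and $(J_3,J_6)$, the loop rests at one tip on the first arc and moves within the two other legs on the second. These legs do not contain that tip, so $\Gamma(\omega)\ne\Gamma(-\omega)$ for all $\omega\in S^1$.

\emph{Extension to the disk.} A point of the unit sphere of a product may have small or zero components, so we extend $\Gamma$ to the closed unit disk by $\Gamma(s\omega)=s\,\Gamma(\omega)$ for $0\le s\le1$. The values lie in $T'$, which is stable under multiplication by $s\in[0,1]$, and the extension is continuous at $0$ because $|\Gamma(s\omega)|\le sr'$. For $z=s\omega\ne0$ we have $\Gamma(z)-\Gamma(-z)=s(\Gamma(\omega)-\Gamma(-\omega))\ne0$.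

\emph{The product.} Write a point of the unit sphere $S^{d-1}\subset(\mathbb{R}^2)^m\times\mathbb{R}^e$ as $z=(z_1,\dots,z_m,[z'])$, with $|z_j|\le1$ and $|z'|\le1$, and put
\[
\Phi(z)=\bigl(\Gamma(z_1),\dots,\Gamma(z_m),[r'z']\bigr)\in X .
\]
The map $\Phi$ is continuous. Some component of $z$ is nonzero, and in that component $\Phi(z)$ and $\Phi(-z)$ differ. If $g:X\to\mathbb{R}^{d-1}$ is continuous, the Borsuk--Ulam theorem applied to $g\circ\Phi$ gives $z$ with $g(\Phi(z))=g(\Phi(-z))$, so $g$ is not injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]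
\emph{Cost.} Each map $x\mapsto\rho(\xi_{2j-1},\xi_{2j})$ has $\limsup R_L/L\le c_*$ by Proposition~\ref{prop:cost}. The scalar map $x\mapsto\xi_d$ has bottleneck rank at most $1$, so $\limsup R_L/L\le1$ by Proposition~\ref{prop:upper}. By \eqref{eq:parallel}, $\limsup R_L(f_d)/L\le c_*m+e$. Since $e=d-2m$, this equals $d-(2-c_*)m$, which is less than $d$ because $m\ge1$ and $c_*<2$.

\emph{Rank.} The map $f_d$ factors through $g(x)=(\xi_1,\dots,\xi_d)$, so $\operatorname{rank}_{\mathrm{BN}}(f_d)\le d$. Suppose $f_d=h\circ g$ with $g:\Omega\to\mathbb{R}^k$ continuous and $k\le d-1$. Let $r'=r/\sqrt d$, and identify the set $X\subset\mathbb{R}^d$ of Lemma~\ref{lem:BU} with the set of $x$ such that $(\xi_1,\dots,\xi_d)\in X$ and $\xi_i=0$ for $i>d$. For such $x$ we have $|\xi|^2\le(m+e)r'^2\le r^2$, so $X\subset\Omega$. By \eqref{eq:retract}, $f_d(x)=(\xi_1,\dots,\xi_d,0,\dots,0)$ on $X$, which is injective; hence $g$ is injective on $X$. Composing $g$ with the inclusion $\mathbb{R}^k\subset\mathbb{R}^{d-1}$ contradicts Lemma~\ref{lem:BU}. So $\operatorname{rank}_{\mathrm{BN}}(f_d)=d$.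
\end{proof}

\begin{thebibliography}{9}

\bibitem{ABMM}
Arora, Basu, Mianjy, Mukherjee, \emph{Understanding Deep Neural Networks with Rectified Linear Units}, ICLR 2018.

\bibitem{Tour}
\emph{A Function-Space Tour of Data Science}, \texttt{https://github.com/function-space-tour/cpal}.

\bibitem{Jacot}
Jacot, 2023b.

\end{thebibliography}
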